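\title{Holomorphic differentials with even zeros, spin parity, and Hodge classes}

\begin{abstract}
In the projectivized Hodge bundle over $\overline{\mathcal M}_{g,n}$, consider the closure of the locus of differentials on smooth curves that do not vanish at the markings and have only zeros of even order, each component being counted with the sign given by the parity of the associated theta characteristic. We prove two conjectured identities, inverse to each other, that relate the push-forwards of this cycle against powers of the hyperplane class to the Hodge classes by sums over stable trees. The proof takes place on the stack of spin curves. There the space of sections of the spin bundle is an intersection of two maximal linear subbundles of a quadric bundle, its components are indexed by trees and have multiplicity one, and the boundary terms in the Riemann--Roch formula that are not of Hodge type cancel under an involution that reverses the parity. We also obtain the class of the signed cycle in the projectivized Hodge bundle.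
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Differentials with even zeros}
We work over $\mathbb C$, and Chow groups have rational coefficients. Let $g,n\ge 0$ with $2g-2+n>0$. Let $\overline{\mathcal M}_{g,n}$ be the moduli stack of stable $n$-pointed curves of genus $g$ and $\mathcal M_{g,n}$ the open locus of smooth curves. Sections of the dualizing sheaf $\omega_C$ of a nodal curve $C$ are differentials on the normalization with at most simple poles at the two branch points of each node and opposite residues there. The Hodge bundle $\mathcal H_g\to\overline{\mathcal M}_{g,n}$ is the vector bundle of rank $g$ with fiber $H^0(C,\omega_C)$. Put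
\[
\lambda_i=c_i(\mathcal H_g),\qquad \Lambda(t)=1+t\lambda_1+\dots+t^g\lambda_g .
\]
Let $p:\mathbb P\mathcal H_g\to\overline{\mathcal M}_{g,n}$ be the bundle of lines in $\mathcal H_g$ and $\xi=c_1(\mathcal O(1))$.

Let $\mathcal{SQ}_{g,n}\subset\mathcal H_g|_{\mathcal M_{g,n}}$ be the cone of nonzero differentials $\omega$ on smooth pointed curves $(C,x_1,\dots,x_n)$ that do not vanish at any $x_i$ and all of whose zeros have even order. Such an $\omega$ has divisor $2D$ with $D$ effective, and $\theta=\mathcal O(D)$ is a \emph{theta characteristic}, that is, $\theta^{\otimes 2}\cong\omega_C$; the differential $\omega$ is the square of a section of $\theta$. A theta characteristic is \emph{even} or \emph{odd} according to the parity of $h^0(C,\theta)$. A smooth curve of genus $g$ has $2^{2g}$ theta characteristics, of which $2^{g-1}(2^g+1)$ are even and $2^{g-1}(2^g-1)$ are odd. By Atiyah and Mumford the parity is locally constant in families, so $\mathcal{SQ}_{g,n}=\mathcal{SQ}_{g,n}^+\sqcup\mathcal{SQ}_{g,n}^-$. Let $\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,+}$ and $\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,-}$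 be the closures in $\mathbb P\mathcal H_g$ of the projectivized cones, let $\mathbb P\overline{\mathcal{SQ}}_{g,n}$ be their union, and set
\[
[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm=[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,+}]-[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,-}].
\]
This cycle has dimension $3g-3+n=\dim\overline{\mathcal M}_{g,n}$ (Lemma~\ref{lem:SQdim}). We compare two polynomials in $t$ with coefficients in $A^*(\overline{\mathcal M}_{g,n})$:
\[
s_g(t)=\sum_{k\ge0}t^k\,p_*\big(\xi^k[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm\big),\qquad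
L_g(t)=2^{g-1}\Lambda(2t)\Lambda(-t)-2^{2g-1}.
\]
The coefficient of $t^k$ lies in $A^k(\overline{\mathcal M}_{g,n})$, and $n$ is suppressed from the notation. A class on a projective bundle is determined by its push-forwards against the powers of $\xi$, so $s_g(t)$ carries the same information as the class $[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm$ itself (Section~\ref{sec:class}). The question is whether this geometric class can be written in terms of Hodge classes.

\subsection{Trees and the main theorem}
A \emph{stable graph} $\Gamma$ of type $(g,n)$ is a connected graph with vertex set $V$, edge set $E$ (an edge is a pair of half-edges), $n$ legs labeled $1,\dots,n$, and genera $g(v)\ge0$, such that $\sum_vg(v)+h^1(\Gamma)=g$ and $2g(v)-2+n(v)>0$, where $n(v)$ is the number of half-edges and legs at $v$. Automorphisms permute vertices and half-edges and preserve genera, incidence, edges and leg labels. The gluing map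
$\zeta_\Gamma:\prod_v\overline{\mathcal M}_{g(v),n(v)}\to\overline{\mathcal M}_{g,n}$
identifies, for each edge, the two markings attached to its half-edges; over $\prod_v\mathcal M_{g(v),n(v)}$ it is an $\operatorname{Aut}\Gamma$-torsor onto the locally closed stratum of curves with dual graph $\Gamma$. We write $\bigotimes_v\alpha_v$ for exterior products of classes. Let $\mathrm{Tree}_{g,n}$ be the set of isomorphism classes of stable graphs of type $(g,n)$ whose underlying graph is a tree and that have no vertex of genus $0$. At a vertex $v$, the symbols $s_{g(v)}(t)$ and $L_{g(v)}(t)$ denote the classes above on $\overline{\mathcal M}_{g(v),n(v)}$; they are invariant under relabeling the markings, so no ordering of the half-edges is needed.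

The following two identities are Conjecture A.2.1 of \cite{TR}, where $\mathcal{SQ}_{g,n}$ appears as the member $a=(1,\dots,1)$ of a family of cones $\mathcal{SQ}_g(a)$ with vanishing order $a_i-1$ at $x_i$.

\begin{theorem}\label{thm:main}
For all $g,n\ge0$ with $2g-2+n>0$, as polynomials in $t$, and hence in $A^*(\overline{\mathcal M}_{g,n})\otimes\mathbb C$ for all $t\in\mathbb C$,
\begin{align}
L_g(t)&=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac{t^{|E|}}{|\operatorname{Aut}\Gamma|}\,\zeta_{\Gamma*}\Big(\bigotimes_{v}s_{g(v)}(t)\Big),\tag{I}\label{eq:I}\\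
s_g(t)&=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac{(-t)^{|E|}}{|\operatorname{Aut}\Gamma|}\,\zeta_{\Gamma*}\Big(\bigotimes_{v}L_{g(v)}(t)\Big).\tag{II}\label{eq:II}
\end{align}
\end{theorem}

For $g=0$ we have $s_0=0$, $L_0=\frac12-\frac12=0$ and $\mathrm{Tree}_{0,n}=\emptyset$, so both identities read $0=0$. From now on $g\ge1$. Theorem~\ref{thm:class} in the last section gives the class $[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm$ on $\mathbb P\mathcal H_g$ and a version without signs; it is not used in the proof of Theorem~\ref{thm:main}.

\subsection{What one would guess}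
The fiber of $\mathbb P\mathcal{SQ}_{g,n}$ over a smooth curve is an open subset of $\bigsqcup_\theta\mathbb PH^0(C,\theta)$. If, on a general curve, every odd $\theta$ has $h^0=1$ and every even $\theta$ has $h^0=0$ (see Remark~\ref{rem:general}), then the constant term of $s_g$ is minus the number of odd theta characteristics, and indeed $L_g(0)=2^{g-1}-2^{2g-1}=-2^{g-1}(2^g-1)$. The product $\Lambda(2t)\Lambda(-t)$ comes from Riemann--Roch: for a family of smooth curves with a square root $\mathcal L$ of $\omega$ it is the Chern polynomial of $-R\pi_*\mathcal L$ in the variable $2t$ (Sections~\ref{sec:GRR} and \ref{sec:cancel}). Over $\mathcal M_{g,n}$ only the one-vertex tree contributes, and the theorem says $s_g=L_g$. One might guess that this equality persists on $\overline{\mathcal M}_{g,n}$.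

\begin{example}[genus one]\label{ex:g1}
The only tree has one vertex. Here $\mathbb P\mathcal H_1=\overline{\mathcal M}_{1,n}$ with $\mathcal O(-1)=\mathcal H_1$, so $\xi=-\lambda_1$. Every nonzero differential on a smooth curve lies in $\mathcal{SQ}_{1,n}$, with $D=0$ and $\theta=\mathcal O$ odd. Hence $s_1(t)=-(1+t\lambda_1)^{-1}$, while $L_1(t)=(1+2t\lambda_1)(1-t\lambda_1)-2$. Both equal $-1+t\lambda_1$, because $\lambda_1^2=2\operatorname{ch}_2(\mathcal H_1)=0$ (Proposition~\ref{prop:GRR}). The guess is correct.
\end{example}

\begin{example}[genus two]\label{ex:g2}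
Let $n=0$ and let $\Gamma$ be the tree with two vertices of genus $1$; it has two automorphisms. For $C=E_1\cup E_2$ we have $H^0(\omega_C)=H^0(\omega_{E_1})\oplus H^0(\omega_{E_2})$, and every pair $(\omega_1,\omega_2)$ is, on each component, the square of a section of the odd theta characteristic $\mathcal O_{E_i}$. So any compactification by ``squares of sections'' contains the whole $\mathbb P^1$-bundle $\mathbb P(\mathcal H_1\oplus\mathcal H_1)$ over this boundary divisor. It has dimension $2+1=3$, the same as $\mathbb P\overline{\mathcal{SQ}}_{2,0}$, whose part over singular curves has dimension at most $2$. It is therefore an additional component, of sign $(-1)(-1)=+1$, and by \eqref{eq:segre} below it contributes $\frac t2\zeta_{\Gamma*}\big((1+t\lambda_1)^{-1}\otimes(1+t\lambda_1)^{-1}\big)=\frac t2\zeta_{\Gamma*}(s_1\otimes s_1)$. This is the correction term in \eqref{eq:I}.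
\end{example}

Thus $L_g(t)$ is the contribution of a natural compact space $Z$ of squares, and the sum over trees lists the components of $Z$. Heuristically, each edge of a graph costs one dimension in $\overline{\mathcal M}_{g,n}$, each vertex gains one dimension from rescaling the differential on that component, and one dimension is lost to projectivization. The balance $|V|-|E|-1=0$ holds exactly for trees.

\subsection{Plan of the proof}
Let $\sigma:S\to\overline{\mathcal M}_{g,n}$ be the smooth proper stack of spin curves $(\mathcal C,\mathcal L)$ and $Z\to S$ the space of nonzero sections of $\mathcal L$ up to scale (Section~\ref{sec:spin}). After a run through the argument on $\overline{\mathcal M}_{1,1}$ (Section~\ref{sec:M11}), we compute the push-forwards of $[Z]$ in two ways. First, $Z$ is an intersection of two maximal linear subbundles of a quadric bundle, which expresses them through the Chern classes of $-R\pi_*\mathcal L$ (Section~\ref{sec:quadric}); Riemann--Roch (Section~\ref{sec:GRR}) and a sign-reversing involution (Section~\ref{sec:cancel}) then give $L_g(t)$. Second,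 the components of $Z$ are indexed by trees (Section~\ref{sec:dim}), have multiplicity one (Section~\ref{sec:mult}), and map with degree $\frac12$ to their images in $\mathbb P\mathcal H_g$ (Section~\ref{sec:push}); this gives the right side of \eqref{eq:I}. Identity \eqref{eq:II} follows by a formal inversion (Section~\ref{sec:proof}).

\subsection{Conventions}
$\mathbb P(\cdot)$ is the space of lines, $h=c_1(\mathcal O(1))$, and $c_u(\mathcal E)=\sum_iu^ic_i(\mathcal E)$ for a $K$-theory class $\mathcal E$. For a vector bundle $\mathcal E$ of rank $r$ on $X$, with projection $q:\mathbb P(\mathcal E)\to X$, the group $A_*(\mathbb P(\mathcal E))$ is free over $A_*(X)$ on $1,h,\dots,h^{r-1}$, with the relation $\sum_jc_j(\mathcal E)h^{r-j}=0$, and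
\begin{equation}\label{eq:segre}
\sum_ku^k\,q_*(h^k)=u^{r-1}c_u(\mathcal E)^{-1}.
\end{equation}
If $f:X\to Y$ is a proper, dominant, generically quasi-finite morphism of integral Deligne--Mumford stacks over $\mathbb C$, then $f_*[X]=\deg(f)[Y]$, where $\deg f=\sum 1/|\operatorname{Aut}|$ is summed over the isomorphism classes of the fiber groupoid over a general point of $Y$.

\section{Spin curves}\label{sec:spin}

On a nodal curve $\omega_C$ need not have an invertible square root: on the curve $E_1\cup E_2$ of Example~\ref{ex:g2} it has degree $1$ on each component. Putting a $\mu_2$-stabilizer at each node allows half-integral degrees and gives a smooth compact moduli stack of square roots.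

\subsection{The stack $S$}
A \emph{$2$-stable curve} is a one-dimensional Deligne--Mumford stack $\mathcal C$ with $n$ markings whose coarse space $\rho:\mathcal C\to C$ is a stable $n$-pointed curve, such that $\rho$ is an isomorphism away from the nodes and such that locally at each node
\[
\mathcal C=[\{xy=0\}/\mu_2],\qquad (x,y)\mapsto(-x,-y).
\]
In a family the local form is $[\{xy=\tau\}/\mu_2]$ with $\tau$ a function on the base, and the coarse family is $XY=\tau^2$ with $X=x^2$, $Y=y^2$, $\tau=xy$. The functor $\rho_*$ takes $\mu_2$-invariants; it is exact, preserves flatness over the base, and commutes with base change. The sheaf $\omega_{\mathcal C}=\rho^*\omega_C$ is generated at a node by $dx/x=-dy/y=\frac12dX/X$. The curve $\mathcal C$ is determined by $C$ up to isomorphism over $C$, and $\operatorname{Aut}(\mathcal C/C)=\mu_2^E$, where $E$ is the set of nodes. The generator $\gamma_e$, the \emph{ghost} at $e$, acts near $e$ by $(x,y)\mapsto(-x,y)$ and trivially elsewhere. The versal deformation space of $\mathcal C$ is smooth, the smoothing parameters $\tau_e$ are part of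 a coordinate system, and $\gamma_e$ acts by $\tau_e\mapsto-\tau_e$.

A \emph{spin curve} is a $2$-stable curve with a line bundle $\mathcal L$ and an isomorphism $\varphi:\mathcal L^2\cong\omega_{\mathcal C}$. Let $S$ be the stack of spin curves of type $(g,n)$, with universal objects $\pi:\mathcal C\to S$ and $\mathcal L$. By Chiodo \cite{Chiodo}, the stack of $2$-stable curves is a smooth, proper, irreducible Deligne--Mumford stack of dimension $3g-3+n$, the stack $S$ is \'etale and proper over it, and the map $\sigma:S\to\overline{\mathcal M}_{g,n}$ has degree $2^{2g-1}$: a smooth curve has $2^{2g}$ theta characteristics, each with automorphism group $\{\pm1\}$. So $S$ is smooth and proper of pure dimension $3g-3+n$. The automorphisms of $(\mathcal C,\mathcal L,\varphi)$ over $C$ form an extension of a subgroup of $\mu_2^E$ by $\operatorname{Aut}(\mathcal L,\varphi)=\{\pm1\}$.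

\subsection{The two types of nodes}
Near a node choose a generator of $\mathcal L$ that is an eigenvector for $\mu_2$. Its square is an invariant unit times $dx/x$; dividing by an invariant square root of the unit, we obtain an eigen-generator $\ell$ with
\[
\ell^2=dx/x=-dy/y .
\]
The node is of type NS if $\mu_2$ acts on $\ell$ by $-1$, and of type R if it acts trivially. For a vertex $v$ of the dual graph let $\mathcal C_v$ and $C_v$ be the normalizations of the twisted and the coarse component, and let $\theta_v=\rho_*(\mathcal L|_{\mathcal C_v})$, a line bundle on $C_v$.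

\begin{itemize}
\item \emph{NS node.} Invariant sections are $(xf_1(x^2)+yf_2(y^2))\ell$ with $f_1,f_2$ arbitrary, so there is no gluing condition, and near the node $\rho_*\mathcal L$ is the push-forward of the $\theta_v$ from the normalization. On the first branch $\theta_v$ is generated by $x\ell$, and $(x\ell)^2=\frac12dX$, so $\theta_v^2=\omega_{C_v}$ near the branch point. The map $\rho^*\theta_v\to\mathcal L|_{\mathcal C_v}$ vanishes to order one at the stacky point $\{x=0\}$, which has degree $\frac12$.
\item \emph{R node.} Invariant sections are $f(x^2,y^2)\ell$, so $\rho_*\mathcal L$ is invertible and $\mathcal L=\rho^*\rho_*\mathcal L$ near the node. Since $\ell^2=\frac12dX/X=-\frac12dY/Y$, we have $\theta_v^2=\omega_{C_v}(o)$ near the branch point $o$, and the values of a section on the two branches must agree.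
\end{itemize}

\begin{lemma}\label{lem:types}
If all nodes are NS, then $H^0(\mathcal C,\mathcal L)=\bigoplus_vH^0(C_v,\theta_v)$ and each $\theta_v$ is a theta characteristic on $C_v$. Every separating node is NS.
\end{lemma}

\begin{proof}
The first claim is the local description above. For the second, $\deg\mathcal L|_{\mathcal C_v}=\deg\theta_v+\frac12\#\{\text{NS half-edges at }v\}$. Consider one side, of genus $g_1$, of a separating node. Every other NS edge has both or neither of its half-edges on that side. If the node were R, the degree of $\mathcal L$ on that side would be an integer; but it is $\frac12\deg\omega_C=\frac12(2g_1-1)$.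
\end{proof}

\begin{lemma}\label{lem:serre}
The product $\rho_*\mathcal L\otimes\rho_*\mathcal L\to\omega_C$ induces an isomorphism $\rho_*\mathcal L\cong\mathcal Hom(\rho_*\mathcal L,\omega_C)$. Hence the cup product $H^0(\mathcal L)\otimes H^1(\mathcal L)\to H^1(\omega_C)=\mathbb C$ is a perfect pairing, and $\chi(\mathcal L)=0$.
\end{lemma}

\begin{proof}
At smooth points and R nodes, $\rho_*\mathcal L$ is invertible with square $\omega_C$. Near an NS node let $\varpi:\widehat C\to C$ be the normalization, so $\rho_*\mathcal L=\varpi_*\theta$ with $\theta^2=\omega_{\widehat C}$. Duality for the finite map $\varpi$ gives $\mathcal Hom(\varpi_*\theta,\omega_C)=\varpi_*\mathcal Hom(\theta,\omega_{\widehat C})=\varpi_*\theta$. Now apply Serre duality on $C$.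
\end{proof}

\subsection{The space $Z$ of sections}
The complex $R\pi_*\mathcal L$ is globally a two-term complex of vector bundles. Let $\bar\pi:C_S\to S$ be the coarse family and $\omega_{\log}=\omega(\sum x_i)$, which is relatively ample. For $j\gg0$ the map $\mathcal P=\bar\pi^*\bar\pi_*(\rho_*\mathcal L\otimes\omega_{\log}^{j})\otimes\omega_{\log}^{-j}\to\rho_*\mathcal L$ is onto, and its kernel $\mathcal J$ is flat over $S$. On each fiber $H^0(\mathcal P)=0$, hence $H^0(\mathcal J)=0$. So $A=R^1\bar\pi_*\mathcal J$ and $B=R^1\bar\pi_*\mathcal P$ are vector bundles, and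
\[
R\pi_*\mathcal L\cong[A\xrightarrow{\,d\,}B]\quad\text{in degrees }0,1,
\]
compatibly with base change. The rank $r\ge1$ of $B$ is constant, being a product of two Euler characteristics up to sign, and $\operatorname{rk}A=r$ because $\chi(\mathcal L)=0$. In particular $c_u(-R\pi_*\mathcal L)=c_u(B)/c_u(A)$.

Let $q:Z\to S$ be the stack of $(\mathcal C,\mathcal L,\varphi,[\psi])$ with $0\ne\psi\in H^0(\mathcal C,\mathcal L)$ up to scale. It is the zero scheme in $\mathbb P(A)$ of $\mathcal O(-1)\to A\to B$, so $q$ is projective with fibers $\mathbb PH^0(\mathcal L)$. Since $\mathcal C$ is reduced, $\psi^2\in H^0(\mathcal C,\omega_{\mathcal C})=H^0(C,\omega_C)$ is nonzero, and squaring defines a proper morphism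
\begin{equation}\label{eq:sq}
\mathrm{sq}:Z\to\mathbb P\mathcal H_g,\qquad p\circ\mathrm{sq}=\sigma\circ q,\qquad\mathrm{sq}^*\xi=2h,
\end{equation}
the last equality because $\mathrm{sq}^*\mathcal O(-1)=\mathcal O_Z(-2)$. This factor $2$ is the source of the variable $2t$ in $L_g(t)$. Finally let
\[
\operatorname{sgn}=(-1)^{h^0(\mathcal L)}:S\to\{\pm1\}.
\]
It is locally constant (Proposition~\ref{prop:quadric}), hence an element of $A^0(S)$, and we put $[Z]^\pm=\operatorname{sgn}\cdot[Z]$.

\subsection{An affine scheme with the same Chow groups}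
Two steps below are easier on an affine scheme than on $S$: representing a morphism in the derived category by a chain map, and applying Grothendieck--Riemann--Roch. The next lemma lets us verify identities in $A^*(S)$ on such a scheme.

\begin{lemma}\label{lem:chart}
There is a smooth affine scheme $T$ with a smooth surjective morphism $T\to S$ such that $A^i(S)\to A^i(T)$ is an isomorphism for all $i\le\dim S$.
\end{lemma}

\begin{proof}
Let $\mathcal E=T_S\oplus\pi_*(\mathcal L\otimes\omega_{\log}^j)\oplus\pi_*\omega_{\log}^3$ with $j\gg0$, a vector bundle of rank $m$. The stabilizers of $S$ act faithfully on its fibers. Indeed, suppose that an automorphism acts trivially. Since $\omega_{\log}^3$ is very ample, it is trivial on $C$. Since it acts trivially on $T_S$ and $\gamma_e$ acts by $-1$ on the $\tau_e$-direction, its ghost part is trivial. So it is $\pm1$ on $\mathcal L$, and it is $+1$ by the second summand, which is nonzero.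

In the total space of $\mathcal E^{\oplus M}$ let $U$ be the open locus of $M$-tuples that span the fiber. An automorphism fixing a spanning tuple acts trivially on the fiber, so $U$ has trivial stabilizers and is an open subset of the coarse space of $\mathcal E^{\oplus M}$. That coarse space is affine and of finite type over the coarse space of $S$, which is finite over the projective coarse space of $\overline{\mathcal M}_{g,n}$. So $U$ is a smooth quasi-projective scheme. The complement of $U$ consists fiberwise of the $m\times M$ matrices of rank $<m$ and has codimension $M-m+1$. For $M-m+1>\dim S$, homotopy invariance and the localization sequence give $A^i(S)\cong A^i(\mathcal E^{\oplus M})\cong A^i(U)$ for $i\le\dim S$.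

By Jouanolou's trick there is a torsor $T\to U$ under a vector bundle $\mathcal F$ with $T$ affine. The torsor corresponds to an extension $0\to\mathcal F\to\mathcal F'\to\mathcal O\to0$ with $T=\mathbb P(\mathcal F')\setminus\mathbb P(\mathcal F)$. The divisor $\mathbb P(\mathcal F)$ has class $h$, and the restriction $A^*(\mathbb P(\mathcal F'))\to A^*(\mathbb P(\mathcal F))$ is onto, so the classes supported on $\mathbb P(\mathcal F)$ are the multiples of $h$. Hence $A^*(T)=A^*(\mathbb P(\mathcal F'))/(h)=A^*(U)/(c_{\mathrm{top}}(\mathcal F'))=A^*(U)$, because $\mathcal F'$ has a trivial quotient.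
\end{proof}

\section{The argument on $\overline{\mathcal M}_{1,1}$}\label{sec:M11}

For $(g,n)=(1,1)$ every step can be done by hand. All curves are irreducible and $\lambda_1^2=0$ for dimension reasons. Write $\lambda=\sigma^*\lambda_1$.

A spin bundle has a nonzero section only if it is trivial. On a smooth curve, or on the nodal curve with an R node, $\rho_*\mathcal L$ is invertible of degree $0$, so a nonzero section vanishes nowhere; if the node is NS, then $\theta=\mathcal O_{\mathbb P^1}(-1)$ has no section. Let $S^-$ be the stack of $2$-stable curves with a square root $A_0$ of the line $H^0(\omega)$, embedded in $S$ by $\mathcal L=\pi^*A_0$. It is \'etale and proper over the stack of $2$-stable curves, hence open and closed in $S$. So $S=S^-\sqcup S^+$, of degrees $\frac12$ and $\frac32$ over $\overline{\mathcal M}_{1,1}$. On $S^+$ we have $R\pi_*\mathcal L=0$. On $S^-$ we have $\pi_*\mathcal L=A_0$ and $R^1\pi_*\mathcal L=A_0^\vee$, with $c_1(A_0)=\lambda/2$; moreover $Z=\mathbb P(A_0)=S^-$ and $h=-\lambda/2$.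

\emph{Step 1: the class of $Z$.} On $S^-$,
\[
\sum_ku^kq_*(h^k[Z])=\frac1{1+u\lambda/2}=\frac12\Big(\frac{1-u\lambda/2}{1+u\lambda/2}+1\Big)=\tfrac12\big(c_u(-R\pi_*\mathcal L)-\operatorname{sgn}\big),
\]
and on $S^+$ the outer terms are $0=\frac12(1-1)$.

\emph{Step 2: the signed push-forward.}
\[
\sigma_*\big(\operatorname{sgn}\cdot c_{2t}(-R\pi_*\mathcal L)\big)=\frac32-\frac12\cdot\frac{1-t\lambda_1}{1+t\lambda_1}=1+t\lambda_1=\Lambda(2t)\Lambda(-t).
\]

\emph{Step 3: comparison with differentials.} The map $\mathrm{sq}:Z\to\mathbb P\mathcal H_1=\overline{\mathcal M}_{1,1}$ has degree $\frac12$, so $2\,\mathrm{sq}_*[Z]^\pm=[\mathbb P\overline{\mathcal{SQ}}_{1,1}]^\pm$. By \eqref{eq:sq} and Steps 1 and 2,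
\[
s_1(t)=2\,\sigma_*\Big(\operatorname{sgn}\sum_k(2t)^kq_*(h^k[Z])\Big)=\Lambda(2t)\Lambda(-t)-\deg\sigma=L_1(t).
\]

In general each step meets an obstacle. In Step 1 the dimension $h^0(\mathcal L)$ jumps, so $Z$ is not a projective bundle. In Step 2 the Chern classes of $R\pi_*\mathcal L$ contain boundary terms that are not Hodge classes. In Step 3 the space $Z$ has components over the boundary, which must be found and counted with multiplicity.

\section{$Z$ as an intersection in a quadric bundle}\label{sec:quadric}

As the zero scheme of a section of the rank-$r$ bundle $B(1)$ on $\mathbb P(A)$, the space $Z$ has expected dimension $\dim S-1$. This is never the true dimension, since $Z$ surjects onto the odd components of $S$. The reason is that Serre duality makes $d$ skew-symmetric. Suppose for a moment that $B=A^\vee$, that $d$ is an alternating form, and that $r=2$. Then $d$ is a section of $\bigwedge^2A^\vee$; if it cuts out a divisor, $Z$ is the restriction of $\mathbb P(A)$ to that divisor, of dimension $\dim S$, and by \eqref{eq:segre}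
\[
\sum_ku^kq_*(h^k[Z])=\frac{-u\,c_1(A)}{c_u(A)}=\frac12\Big(\frac{c_u(A^\vee)}{c_u(A)}-1\Big).
\]
This is again the formula of Step 1, now with $\operatorname{sgn}=+1$. In general we cannot arrange $B=A^\vee$, but a pairing between $A$ and $B$ at the chain level is enough to place $Z$ in a quadric bundle, where its expected dimension is the right one.

\subsection{The pairing}
Pull back to the affine scheme $T$ of Lemma~\ref{lem:chart} and let $\mathcal K=[A\to B]$. The cup product and the trace give
\[
\mathsf m:\mathcal K\otimes^{\mathbf L}\mathcal K\to R\pi_*\omega\to R^1\pi_*\omega[-1]=\mathcal O[-1].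
\]
The multiplication $\mathcal L\otimes\mathcal L\to\omega$ is symmetric, so $\mathsf m\circ\mathrm{sw}=\mathsf m$ in the derived category, where $\mathrm{sw}(\alpha\otimes\beta)=(-1)^{|\alpha||\beta|}\beta\otimes\alpha$. As $T$ is affine, $\mathcal K\otimes\mathcal K$ is a bounded complex of projective modules, so $\mathsf m$ is represented by a chain map $\mathsf m'$. Replacing $\mathsf m'$ by $\frac12(\mathsf m'+\mathsf m'\circ\mathrm{sw})$, which also represents $\mathsf m$, we may assume $\mathsf m'\circ\mathrm{sw}=\mathsf m'$. The map $\mathsf m'$ lives in degree $1$, on $(A\otimes B)\oplus(B\otimes A)$, and is given by one pairing $\langle a,b\rangle=\mathsf m'(a\otimes b)=\mathsf m'(b\otimes a)$. The only chain-map condition is that $\mathsf m'$ kills $d(a\otimes a')=da\otimes a'+a\otimes da'$, that is,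
\begin{equation}\label{eq:skew}
\langle a,da'\rangle+\langle a',da\rangle=0 .
\end{equation}
On each fiber, $\langle\,,\rangle$ induces the perfect pairing $\ker d\otimes\operatorname{coker}d\to\mathbb C$ of Lemma~\ref{lem:serre}.

\subsection{The quadric bundle}
Let $\mathcal V=B\oplus B^\vee$ with the nondegenerate quadratic form $(b,\beta)\mapsto\beta(b)$. Let $W_2=B^\vee$, and let $W_1$ be the image of $A\to\mathcal V$, $a\mapsto(da,\langle a,\cdot\rangle)$. This map is injective on fibers: if $da=0$ and $\langle a,\cdot\rangle=0$, then $a\in H^0(\mathcal L)$ pairs to zero with $H^1(\mathcal L)$, so $a=0$. Its image is isotropic, since $\langle a,da\rangle=0$ by \eqref{eq:skew}. Thus $W_1\cong A$ and $W_2$ are maximal isotropic subbundles of rank $r$, and $W_1\cap W_2=H^0(\mathcal L)$ on fibers. Let $\mathcal Q\subset\mathbb P(\mathcal V)$ be the quadric bundle. The composite $W_1\to\mathcal V/W_2=B$ is $d$, so scheme-theoretically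
\[
Z_T:=Z\times_ST=\mathbb P(W_1)\cap\mathbb P(W_2)\subset\mathcal Q .
\]
Now $\mathcal Q$ is smooth over $T$ of relative dimension $2r-2$ and each $\mathbb P(W_i)$ has relative dimension $r-1$, so every component of $Z_T$ has dimension at least $\dim T$. Therefore
\begin{equation}\label{eq:lower}
\text{every irreducible component of $Z$ has dimension }\ge\dim S=3g-3+n .
\end{equation}

\begin{proposition}\label{prop:quadric}
The function $\operatorname{sgn}$ is locally constant on $S$. If $Z$ has pure dimension $\dim S$, then in $A^*(S)[u]$
\[
\sum_ku^k\,q_*(h^k\cap[Z])=\tfrac12\big(c_u(-R\pi_*\mathcal L)-\operatorname{sgn}\big).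
\]
\end{proposition}

\begin{proof}
Flat pullback commutes with proper push-forward and with Chern classes, so by Lemma~\ref{lem:chart} we may work on $T$. Put $P_A(h)=\sum_jc_j(A)h^{r-j}$ and $P_B(h)=\sum_jc_j(B)h^{r-j}$.

In $\mathbb P(\mathcal V)$, the subbundle $\mathbb P(W_2)$ is the transversal zero locus of the tautological section of $(\mathcal V/W_2)(1)=B(1)$, so its class is $P_B(h)$. Restrict this equality to the divisor $\mathcal Q$, which has class $2h$ and contains $\mathbb P(W_2)$. The self-intersection formula gives $2h\,[\mathbb P(W_2)]=P_B(h)$ in $A^*(\mathcal Q)$. Pull back by $i_1:\mathbb P(W_1)\to\mathcal Q$ and put $z=i_1^*[\mathbb P(W_2)]$. Then $2hz=P_B(h)$ in $A^*(\mathbb P(A))=A^*(T)[h]/(P_A)$. This relation determines $z$ up to one locally constant function. Write $z=\sum_{i=0}^{r-1}z_ih^{r-1-i}$ with $z_i\in A^i(T)$. The polynomial $P_B-2hz$ has degree at most $r$ in $h$ and is divisible by the monic polynomial $P_A$; comparing leading coefficients,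
\begin{equation}\label{eq:poly}
2hz=P_B-(1-2z_0)P_A\quad\text{in }A^*(T)[h].
\end{equation}

The value of $z_0\in A^0(T)$ at a point is the intersection number of $\mathbb P(W_1)$ and $\mathbb P(W_2)$ in the fiber of $\mathcal Q$, a smooth quadric of dimension $2r-2$. Recall that the maximal isotropic subspaces of a nondegenerate quadratic space of dimension $2r$ form two connected families, and that $W,W'$ lie in the same family if and only if $\dim W\cap W'\equiv r\pmod 2$. The intersection number depends only on the families. Choose a basis $w_1,\dots,w_r$ of $W_1$ and a dual isotropic basis $w_1^*,\dots,w_r^*$. The subspaces $\langle w_1^*,\dots,w_r^*\rangle$ and $\langle w_1,w_2^*,\dots,w_r^*\rangle$ meet $W_1$ in dimensions $0$ and $1$, so the one with $\dim W_1\cap W'\equiv\dim W_1\cap W_2\pmod 2$ lies in the family of $W_2$. In the first case the intersection of $\mathbb P(W_1)$ and $\mathbb P(W')$ is empty. In the second it is the point $[w_1]$, and it is transversal: in the tangent space $\operatorname{Hom}(\mathbb Cw_1,w_1^\perp/\mathbb Cw_1)$ of the quadric, the subspaces given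 by $W_1/\mathbb Cw_1$ and $W'/\mathbb Cw_1$ are complementary. Hence $z_0=1$ if $h^0(\mathcal L)=\dim W_1\cap W_2$ is odd and $z_0=0$ if it is even. So $1-2z_0=\operatorname{sgn}$, and this function is locally constant.

For $f\in A^*(T)[h]$, the push-forward of $h^kf$ from $\mathbb P(A)$ to $T$ is the coefficient of $h^{-1-k}$ in the expansion of $f/P_A$ in powers of $h^{-1}$; for $f$ a power of $h$ this is \eqref{eq:segre}, since $P_A=h^rc_{1/h}(A)$. By \eqref{eq:poly}, $z/P_A=\frac1{2h}\big(c_{1/h}(B-A)-\operatorname{sgn}\big)$. Thus the generating series of the push-forwards of $h^kz$ is $\frac12(c_u(B-A)-\operatorname{sgn})$.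

It remains to identify $z$ with $[Z_T]$. If $Z$ has pure dimension $\dim S$, then $Z_T$ has pure dimension $\dim T$, so the intersection is proper. As $i_1$ is a regular embedding and $\mathbb P(W_2)$ is smooth, hence Cohen--Macaulay, the intersection multiplicities are the lengths of the local rings of $Z_T$ at its generic points \cite[Prop.~7.1]{Fulton}. So $z=[Z_T]$.
\end{proof}

\section{The components of $Z$}\label{sec:dim}

We need the upper bound that matches \eqref{eq:lower}. Since a section $\psi$ is determined up to finitely many choices by the differential $\psi^2$, we stratify $Z$ by the shape of this differential and bound each stratum by a tangent space computation.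

\begin{lemma}\label{lem:strata}
Fix $g'\ge0$, disjoint finite sets $P$ and $Q\neq\emptyset$ with $2g'-2+|P|+|Q|>0$, and integers $m_i\geq0$ for $i\in Q$; put $m_i=-1$ for $i\in P$. Let $\mathcal Y$ be the stack of smooth connected curves $C$ of genus $g'$ with distinct points $(y_i)_{i\in P\sqcup Q}$ and a meromorphic differential $\omega$ with divisor $\sum m_iy_i$. At every point, the tangent space of $\mathcal Y$ has dimension $2g'-2+|P|+|Q|+\delta$, where $\delta=1$ if $P=\emptyset$ and $\delta=0$ otherwise, and the differential of the residue map $\mathcal Y\to\{r\in\mathbb C^P:\sum r_i=0\}$ is surjective.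
\end{lemma}

\begin{proof}
Trivialize a first-order deformation of the pointed curve on an open cover $(U_\alpha)$. The gluing maps are $1+\varepsilon X_{\alpha\beta}$ with $X_{\alpha\beta}$ sections of $T_C(-\sum y_i)$. The deformed differential is $\omega+\varepsilon\eta_\alpha$ with $\eta_\alpha$ a section of $\omega_C(-\sum m_iy_i)$, and compatibility reads $\eta_\beta-\eta_\alpha=\pm d\,\iota_{X_{\alpha\beta}}\omega$, the Lie derivative of the closed form $\omega$. So the tangent space is $\mathbb H^1$ of the complex $T_C(-\sum y_i)\to\omega_C(-\sum m_iy_i)$, $X\mapsto d\iota_X\omega$. Since $\omega$ generates $\omega_C(-\sum m_iy_i)$, contraction with $\omega$ identifies this complex with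
\[
\mathcal O\big(-\textstyle\sum(m_i+1)y_i\big)\xrightarrow{\,d\,}\omega_C\big(-\sum m_iy_i\big).
\]
In the analytic topology, this is a resolution of $\mathbb C$ away from the points. At a point of $Q$ the map $z^{m+1}\mathcal O\to z^m\mathcal O\,dz$ is bijective on stalks, so the complex is the extension of $\mathbb C$ by zero. At a point of $P$ it is the logarithmic de Rham complex $\mathcal O\to z^{-1}\mathcal O\,dz$, which computes the derived direct image of $\mathbb C$ from the punctured disc. Hence the hypercohomology is the relative cohomology $H^*(C\setminus P,Q;\mathbb C)$. Here $H^0=0$ because $Q\ne\emptyset$, $H^2=H^2(C\setminus P)$ has dimension $\delta$, and the Euler characteristic is $2-2g'-|P|-|Q|$. This gives the dimension of $H^1$. The differential of the residue map takes the residues of the $\eta_\alpha$; it is the composite $H^1(C\setminus P,Q)\to H^1(C\setminus P)\to\mathbb C^P$. The first arrow is onto since $H^1(Q)=0$, and the image of the second is $\{\sum r_i=0\}$.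
\end{proof}

\begin{proposition}\label{prop:dim}
$Z$ has pure dimension $3g-3+n$. At the generic point of each component, the dual graph $\Gamma$ lies in $\mathrm{Tree}_{g,n}$, all nodes are NS, $\psi|_{C_v}\ne0$ for every $v$, and $\psi$, as a section of $\theta_v$, does not vanish at the branch points of nodes or at the markings.
\end{proposition}

\begin{proof}
Write $g_v=g(v)$, $n_v=n(v)$, $\psi_v=\psi|_{C_v}$, and call markings and branch points \emph{special}. Stratify $Z$ into finitely many locally closed pieces by fixing the graph $\Gamma$ with the types of its edges, the set $V_0$ of vertices with $\psi_v=0$, the set $E^*$ of R edges at which $\psi$ does not vanish, and all vanishing orders. After a finite cover that labels the graph and the zeros, the affine cone over a stratum maps to the space of tuples $\big((C_v)_{v\in V_0},(C_v,\omega_v=\psi_v^2)_{v\notin V_0}\big)$. This map is quasi-finite: $\mathcal C$ is determined by $C$, it carries finitely many $(\mathcal L,\varphi)$, and $\psi_v$ is determined by $\omega_v$ up to sign.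

\emph{One vertex.} Let $v\notin V_0$. At markings, NS branch points and nonspecial points, $\theta_v^2=\omega_{C_v}$ locally, so $\omega_v$ has even order $\ge0$. At an R branch point, $\psi_v=f(X)\ell$ and $\omega_v=\pm\frac12f^2dX/X$. The order is $-1$ at the $p_v^*$ half-edges belonging to $E^*$, and it is odd and $\ge1$ at the remaining $p_v^0$ R half-edges. If $\omega_v$ has $j_v$ nonspecial zeros, then $\deg\omega_{C_v}=2g_v-2$ gives
\begin{equation}\label{eq:jv}
2j_v+p_v^0-p_v^*\le2g_v-2 .
\end{equation}
Apply Lemma~\ref{lem:strata} with $P$ the half-edges of $E^*$ at $v$ and $Q$ the other special points and the nonspecial zeros, so $|P|+|Q|=n_v+j_v$. The set $Q$ is nonempty: otherwise $2g_v-2=-|P|=-n_v$, contradicting stability. By \eqref{eq:jv} the tangent dimension is at most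
\[
3g_v-3+n_v+\delta_v+\tfrac12(p_v^*-p_v^0),\qquad\delta_v=1\text{ if }p_v^*=0,\quad\delta_v=0\text{ otherwise}.
\]

\emph{Matching residues.} At an edge of $E^*$ we have $\psi^2=c^2dx/x=-c^2dy/y$ at the node, so the residues on the two branches are opposite. Let $V^*$ be the set of endpoints of edges in $E^*$, which is disjoint from $V_0$, and let $c^*$ be the number of connected components of the graph $(V^*,E^*)$. The residues lie in $\prod_{v\in V^*}\{\sum r=0\}$, of dimension $2|E^*|-|V^*|$. The matching ones form the space of flows on $(V^*,E^*)$, of dimension $|E^*|-|V^*|+c^*$. As the residue maps are surjective on tangent spaces, the matching condition lowers the tangent dimension by exactly $|E^*|-c^*$.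

\emph{The total.} A vertex in $V_0$ contributes $3g_v-3+n_v$. We have $\sum_v(3g_v-3+n_v)=3g-3+n-|E|$, $\sum_v\frac12p_v^*=|E^*|$ and $\sum_{v\notin V_0}\delta_v=|V|-|V_0|-|V^*|$. So the cone over the stratum has dimension at most
\[
3g-3+n-|E|+|V|-|V^*|+c^*-|V_0|-\tfrac12\textstyle\sum_{v\notin V_0}p_v^0 .
\]
Contracting $E^*$ in $\Gamma$ gives a connected graph with $|V|-|V^*|+c^*$ vertices and $|E|-|E^*|$ edges, so
\begin{equation}\label{eq:conn}
|V|-|V^*|+c^*\le|E|-|E^*|+1 .
\end{equation}
The cone therefore has dimension at most $3g-2+n-|E^*|-|V_0|-\frac12\sum p_v^0$, and the stratum of $Z$ has dimension at most $3g-3+n$. With \eqref{eq:lower} this proves purity, and each component has a dense subset in a stratum for which all inequalities are equalities. For such a stratum $E^*=V_0=\emptyset$ and all $p_v^0=0$, so there is no R edge. Equality in \eqref{eq:conn} says that $\Gamma$ is a tree. Equality in \eqref{eq:jv} says $2j_v=2g_v-2$; this forces $g_v\ge1$, and it forces $\omega_v$, hence $\psi_v$, to be nonzero at all special points.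
\end{proof}

\begin{remark}\label{rem:general}
Since $\dim Z=\dim S$, the fiber $\mathbb PH^0(\mathcal L)$ over a general point of any component of $S$ is finite, so $h^0(\mathcal L)\le1$ there. Thus a general odd spin curve has $h^0=1$ and a general even one has $h^0=0$. The even components of $Z$ do not dominate $\overline{\mathcal M}_{g,n}$ and contribute only from degree one on.
\end{remark}

\section{Multiplicity one}\label{sec:mult}

Proposition~\ref{prop:quadric} computes the class of the scheme $Z$, so we must know its multiplicities. At a point where $h^0(\mathcal L)>1$, smoothness means that the deformations of the spin curve obstruct $\psi$ in as many directions as skew-symmetry allows. We test this with two explicit kinds of deformations.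

\begin{proposition}\label{prop:smooth}
Let $(\mathcal C,\mathcal L,\varphi,[\psi])\in Z$ be a point such that all nodes are NS, $\psi|_{C_v}\ne0$ for all $v$, and at every node, with $\psi=(xf_1(x^2)+yf_2(y^2))\ell$, one has $f_1(0)\ne0\ne f_2(0)$. Then $Z$ is smooth of dimension $\dim S$ at this point. In particular every component of $Z$ has multiplicity one in $[Z]$.
\end{proposition}

\begin{proof}
Let $T_S$ denote the tangent space at the given point, that is, the space of first-order deformations of $(\mathcal C,x_i,\mathcal L,\varphi)$. Trivialize $A$ and $B$ locally. A tangent vector of $Z$ is a pair $(\mathsf v,\dot\psi)\in T_S\times A/\mathbb C\psi$ with $d\dot\psi+(\partial_{\mathsf v}d)\psi=0$. Let $\mathrm{ob}:T_S\to H^1(\mathcal L)=\operatorname{coker}d$ send $\mathsf v$ to the class of $(\partial_{\mathsf v}d)\psi$. This is the image of $\psi$ under the connecting map of $0\to\varepsilon\mathcal L\to\mathcal L_\varepsilon\to\mathcal L\to0$, where $\mathcal L_\varepsilon$ is the deformed bundle. Then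
\[
\dim T_{[\psi]}Z=\dim S-\operatorname{rk}(\mathrm{ob})+h^0(\mathcal L)-1 .
\]
By \eqref{eq:lower} it suffices to show $\operatorname{rk}(\mathrm{ob})\ge h^0(\mathcal L)-1$. By Lemma~\ref{lem:serre} this is the following claim: if $\psi'\in H^0(\mathcal L)$ pairs to zero with $\mathrm{ob}(\mathsf v)$ for all $\mathsf v$, then $\psi'\in\mathbb C\psi$. By GAGA we may work analytically, on $C$ with the sheaves $\rho_*\mathcal L$ and $\omega_C$.

\emph{The pairing as a residue.} Let $o\in C$ be a point, $U_1$ a small neighborhood of $o$, and $U_2=C\setminus o$, so that $U_1\cap U_2$ is one punctured disc, or two if $o$ is a node. Suppose a deformation is glued from deformations over $U_1$ and $U_2$ to which $\psi$ lifts, and let $\varepsilon\kappa$ be the difference of the lifts, $\kappa\in H^0(U_1\cap U_2,\mathcal L)$. Then $\mathrm{ob}(\mathsf v)$ is the image of $\kappa$ under the Mayer--Vietoris map $\partial$, and its pairing with $\psi'$ is the trace of $\partial(\kappa\psi')\in H^1(\omega_C)$. The functional ``sum of the residues at the punctures'' on $H^0(U_1\cap U_2,\omega_C)$ is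 nonzero. It kills $H^0(U_1,\omega_C)$ by the local description of $\omega_C$, and it kills $H^0(U_2,\omega_C)$ by the residue theorem on each component, since the residues at the two branches of any other node cancel. As $\partial$ embeds $H^0(U_1\cap U_2,\omega_C)/(H^0(U_1,\omega_C)+H^0(U_2,\omega_C))$ into $H^1(\omega_C)\cong\mathbb C$, the trace of $\partial$ is a nonzero multiple of this functional.

\emph{Deformations that change one component.} Let $o\in C_v$ be a nonspecial point with coordinate $z$, and let $\sqrt{dz}$ be a local generator of $\mathcal L$ with square $dz$. Glue the trivial deformations of $U_1$ and $U_2$ by $1+\varepsilon X$, where $X=X(z)\partial_z$ is a vector field on the punctured disc acting on $\mathcal L$ by $f\sqrt{dz}\mapsto(Xf'+\frac12X'f)\sqrt{dz}$. This action is compatible with $\varphi$, since $2f(Xf'+\frac12X'f)\,dz$ is the Lie derivative of $f^2dz$. With $\psi=f\sqrt{dz}$, $\psi'=\tilde f\sqrt{dz}$ and constant lifts, $\kappa\psi'=\pm(Xf'\tilde f+\frac12X'f\tilde f)\,dz$. Since $d(Xf\tilde f)$ has no residue, the residue is $\pm\frac12\operatorname{Res}X(f'\tilde f-f\tilde f')\,dz$.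 Taking $X=z^{-m}$ for all $m\ge1$ shows that all Taylor coefficients of $f'\tilde f-f\tilde f'$ vanish. As $\psi|_{C_v}\ne0$, the ratio $\tilde f/f$ is constant, so $\psi'|_{C_v}=c_v\,\psi|_{C_v}$ for some $c_v\in\mathbb C$.

\emph{Deformations that smooth a node.} Let $o$ be a node with branches on $C_v$ and $C_w$, possibly $v=w$. Deform the neighborhood $[\{xy=0\}/\mu_2]$ to $[\{xy=\varepsilon\}/\mu_2]$ over $\mathbb C[\varepsilon]/\varepsilon^2$, and deform $\mathcal L$ as the bundle with odd generator $\ell$, $\ell^2=dx/x=-dy/y$. Glue to the trivial deformation of $U_2$ by keeping $x^2$ and $x\ell$ constant on the first branch and $y^2$ and $y\ell$ constant on the second; this respects $\varphi$, since $(x\ell)^2=\frac12dX$ and $(y\ell)^2=-\frac12dY$. Lift $\psi$ constantly on $U_2$ and by $(xf_1(x^2)+yf_2(y^2))\ell$ on $U_1$. On the first branch $y=\varepsilon/x$, so $\kappa=f_2(0)x^{-1}\ell$; on the second $x=\varepsilon/y$, so $\kappa=f_1(0)y^{-1}\ell$. As $\psi'=c_vxf_1\ell$ and $\psi'=c_wyf_2\ell$ on the two branches,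
\[
\kappa\psi'=\tfrac12c_vf_2(0)f_1(X)\frac{dX}X\quad\text{and}\quad\kappa\psi'=-\tfrac12c_wf_1(0)f_2(Y)\frac{dY}Y .
\]
The sum of the residues is $\frac12f_1(0)f_2(0)(c_v-c_w)$. Here the hypothesis $f_1(0)f_2(0)\ne0$ is used, and it gives $c_v=c_w$.

Since the dual graph is connected, all $c_v$ agree and $\psi'\in\mathbb C\psi$. By Proposition~\ref{prop:dim} the generic points of $Z$ satisfy the hypotheses.
\end{proof}

In the second deformation the coarse curve $XY=\varepsilon^2=0$ does not move at all. The direction that separates $c_v$ from $c_w$ exists only on the stack of twisted curves.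

\section{The image of $Z$ in $\mathbb P\mathcal H_g$}\label{sec:push}

\begin{lemma}\label{lem:SQdim}
For $g\geq 1$, the locus $\mathbb P\mathcal{SQ}_{g,n}$ is locally closed in $\mathbb P\mathcal H_g$, of pure dimension $3g-3+n$.
\end{lemma}

\begin{proof}
Let $\Omega\subset\mathbb P\mathcal H_g$ be the open locus of differentials on smooth curves that are nonzero at the markings. The map $\mathrm{sq}^{-1}(\Omega)\to\Omega$ is proper with image $\mathbb P\mathcal{SQ}_{g,n}$, and it is quasi-finite because $\omega$ determines $\mathcal L=\mathcal O(\frac12\operatorname{div}\omega)$ and $[\psi]$. Apply Proposition~\ref{prop:dim}.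
\end{proof}

Let $\Gamma\in\mathrm{Tree}_{g,n}$ and write $\mathcal H_v=\mathcal H_{g(v)}$, $\mathcal{SQ}_v=\mathcal{SQ}_{g(v),n(v)}$. On a curve with a separating node, a section of $\omega_C$ has residue zero there by the residue theorem, so $\zeta_\Gamma^*\mathcal H_g=\bigoplus_v\mathcal H_v$. Let
\[
\hat\zeta_\Gamma:\mathbb P\Big(\bigoplus_v\mathcal H_v\Big)\to\mathbb P\mathcal H_g,\qquad p_\Gamma:\mathbb P\Big(\bigoplus_v\mathcal H_v\Big)\to\prod_v\overline{\mathcal M}_{g(v),n(v)}
\]
be the induced map and the projection, so $p\,\hat\zeta_\Gamma=\zeta_\Gamma\,p_\Gamma$ and $\hat\zeta_\Gamma^*\xi=\xi$. Let $P_\Gamma$ be the closure of $P_\Gamma^\circ=\mathbb P(\prod_v\mathcal{SQ}_v)$. The irreducible components of $P_\Gamma$ correspond to choices of a component of each $\mathcal{SQ}_v$, and $[P_\Gamma]^\pm$ is the cycle in which each component is weighted by the product of the signs of its factors. By Lemma~\ref{lem:SQdim}, $P_\Gamma$ has pure dimension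
\[
\sum_v(3g(v)-2+n(v))-1=3g-3+n-|E|+|V|-1=\dim S .
\]

\begin{proposition}\label{prop:push}
$\displaystyle 2\,\mathrm{sq}_*[Z]^\pm=\sum_{\Gamma\in\mathrm{Tree}_{g,n}}\frac1{|\operatorname{Aut}\Gamma|}\,\hat\zeta_{\Gamma*}[P_\Gamma]^\pm .$
\end{proposition}

\begin{proof}
The quotient $Y_\Gamma=[P_\Gamma^\circ/\operatorname{Aut}\Gamma]$ is a locally closed substack of $\mathbb P\mathcal H_g$ over the stratum of $\Gamma$, the signs descend to its components, and $\frac1{|\operatorname{Aut}\Gamma|}\hat\zeta_{\Gamma*}[P_\Gamma]^\pm=[\overline{Y_\Gamma}]^\pm$. The $Y_\Gamma$ are disjoint.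

\emph{The fiber of $\mathrm{sq}$ over a point $(C,[\omega])$ of $Y_\Gamma$.} It is the groupoid of $(\mathcal C,\mathcal L,\varphi,[\psi])$ over $C$ with $[\psi^2]=[\omega]$. We first show that $(\mathcal C,\mathcal L,\varphi)$ exists and is unique up to isomorphism. The curve $\mathcal C$ is unique. All nodes are separating, hence NS, so $\theta_v$ is a theta characteristic on $C_v$ with a section whose square is proportional to $\omega_v$; this forces $\theta_v=\mathcal O(\frac12\operatorname{div}\omega_v)$ and determines $\theta_v^2\cong\omega_{C_v}$ up to isomorphism. Then $\mathcal L|_{\mathcal C_v}$ is $\rho^*\theta_v$ twisted by the stacky points. At each node the fibers of these bundles on the two branches carry the nontrivial character of $\mu_2$, and there are exactly two gluings compatible with $\varphi$, which differ by a sign. Multiplying by $-1$ on one side of the separating node exchanges them. So all choices give isomorphic spin curves.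

By Lemma~\ref{lem:types}, $H^0(\mathcal L)=\bigoplus_vH^0(\theta_v)$. The sections with $\psi^2=\omega$ are $(\pm\psi_v)_v$; there are $2^{|V|}$ of them, spanning $2^{|V|-1}$ lines. Let $G$ be the automorphism group of $(\mathcal C,\mathcal L,\varphi)$ over $C$; it has order at most $2^{|E|+1}=2^{|V|}$. It acts on each $\theta_v$ by a sign, which gives a homomorphism $G\to\{\pm1\}^V$. The ghost $\gamma_e$ lifts to $G$: near $e$ let it fix $\ell$, which is compatible with $\ell^2=dx/x$; then $(xf_1+yf_2)\ell\mapsto(-xf_1+yf_2)\ell$, and this extends by $-1$ on the side of $e$ containing the first branch and by $+1$ on the other side. For a tree, these sign vectors and $-1$ generate $\{\pm1\}^V$, because the map $\{\pm1\}^V\to\{\pm1\}^E$ recording whether the signs at the two ends of an edge agree has kernel $\{\pm1\}$ and sends them to the standard generators. Hence $G\cong\{\pm1\}^V$. It acts transitively on the $2^{|V|-1}$ lines with stabilizer $\{\pm1\}$. So the fiber groupoid has one isomorphism class, with automorphism group of order $2$.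

\emph{Conclusion.} The map $\mathrm{sq}^{-1}(Y_\Gamma)\to Y_\Gamma$ is proper and bijective on points, hence a homeomorphism. So the preimage of a component $Y$ of $Y_\Gamma$ is irreducible of dimension $\dim S$, and its closure is a component $Z'$ of $Z$. By Proposition~\ref{prop:dim} the generic point of every component of $Z$ maps into some $Y_\Gamma$, so all components arise in this way, exactly once. With its reduced structure, $Z'$ has degree $\frac12$ over $\overline Y$. Its multiplicity in $[Z]$ is one by Proposition~\ref{prop:smooth}, and its sign is $(-1)^{h^0(\mathcal L)}=\prod_v(-1)^{h^0(\theta_v)}$, which is the sign of $Y$.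
\end{proof}

\begin{lemma}\label{lem:product}
$\displaystyle\sum_kt^k\,p_{\Gamma*}\big(\xi^k[P_\Gamma]^\pm\big)=t^{|E|}\bigotimes_vs_{g(v)}(t).$
\end{lemma}

\begin{proof}
Let $\mathcal O_v(-1)\subset\mathcal H_v$ be the tautological line on $\mathbb P\mathcal H_v$ and $\xi_v=c_1(\mathcal O_v(1))$. Let $X$ be a product of components of the $\mathbb P\overline{\mathcal{SQ}}_v$, one for each $v$, and $r:\mathbb P(\bigoplus_v\mathcal O_v(-1))\to X$ the projective bundle. The inclusion $\bigoplus\mathcal O_v(-1)\subset\bigoplus\mathcal H_v$ maps it to $\mathbb P(\bigoplus\mathcal H_v)$, compatibly with $\mathcal O(1)$. Where all coordinates are nonzero, the point of $X$ is recovered by projecting to the factors, so the map is birational onto the corresponding component of $P_\Gamma$. By \eqref{eq:segre}, $\sum_kt^kr_*(\xi^k)=t^{|V|-1}\prod_v(1-t\xi_v)^{-1}$, and $|V|-1=|E|$. Push forward and sum over $X$ with signs.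
\end{proof}

\section{Riemann--Roch for the spin bundle}\label{sec:GRR}

We compare $\operatorname{ch}(R\pi_*\mathcal L)$ with $\operatorname{ch}(\mathcal H_g)$ by applying Grothendieck--Riemann--Roch to $\mathcal L$ and to $\mathcal O$ on the same family. The contributions of the smooth locus and of the NS nodes turn out to be proportional in each degree; only the R nodes spoil the proportionality.

Let $\mathcal N$ be the stack of pairs of a point of $S$ and a node of $C$. It is finite and unramified over $S$; \'etale locally it is $\bigsqcup_e\{\tau_e=0\}$, so it is smooth. Write $\mathcal N=\mathcal N^{R}\sqcup\mathcal N^{NS}$, with maps $\nu:\mathcal N^R\to S$ and $\nu':\mathcal N^{NS}\to S$. On the double cover $\widetilde{\mathcal N}\to\mathcal N$ that orders the branches, let $\mathcal T_1,\mathcal T_2$ be the tangent lines to the branches of the \emph{coarse} curve, and put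
\[
a=\tfrac12c_1(\mathcal T_1),\qquad b=\tfrac12c_1(\mathcal T_2).
\]
Since $A^*(\mathcal N)$ is the invariant part of $A^*(\widetilde{\mathcal N})$, symmetric expressions in $a,b$ are classes on $\mathcal N$. Let $\Theta$ be the normal bundle of $\mathcal N\to S$. If $(X,Y,\tau)$ and $(X',Y',\tau')$ are two local presentations $XY=\tau^2$, then comparing tangent cones along the node gives $X'=u_1X$, $Y'=u_2Y$, $\tau'=u_0\tau$ to first order with $u_1u_2=u_0^2$. So $\Theta^2\cong\mathcal T_1\otimes\mathcal T_2$ and $c_1(\Theta)=a+b$.

Consider the odd power series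
\[
F(z)=\coth z-\frac1z=\frac z3-\cdots,\qquad G(z)=\frac1{\sinh z}-\frac1z .
\]
From $1/\sinh z=\coth\frac z2-\coth z$ we get $G(z)=F(z/2)-F(z)$, so
\begin{equation}\label{eq:FG}
\text{the degree-$d$ part of $G$ is $(2^{-d}-1)$ times the degree-$d$ part of $F$.}
\end{equation}
Since $F$ and $G$ are odd, $\mathfrak F=\frac12\frac{F(a)+F(b)}{a+b}$ and $\mathfrak G=\frac12\frac{G(a)+G(b)}{a+b}$ are symmetric power series with terms of even degree only. Let $\alpha_d\in A^{d-1}(\mathcal N^R)$ be the part of $\mathfrak F$ of degree $d-1$, and $R_d=\nu_*\alpha_d\in A^d(S)$.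

\begin{proposition}\label{prop:GRR}
In $A^*(S)$, $\operatorname{ch}_d(R\pi_*\mathcal L)=0$ for $d$ even, and for $d$ odd
\[
\operatorname{ch}_d(R\pi_*\mathcal L)=(2^{-d}-1)\operatorname{ch}_d(\mathcal H_g)+(2-2^{-d})R_d .
\]
Moreover $\operatorname{ch}_d(\mathcal H_g)=0$ for even $d\ge2$, on $S$ and on $\overline{\mathcal M}_{g,n}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:chart} we work on $T$, with $C_T$, $\mathcal N_T$ the pullbacks. Identities between power series below are computed in the fraction field and evaluated on classes only at the end.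

\emph{A smooth model.} The total space $C_T$ is singular: at a node it is $XY=\tau^2$ with $\tau$ part of a coordinate system on $T$, and $\rho_*\mathcal L$ is not invertible at NS nodes. One blow-up repairs both defects. Let $\beta:\widetilde C\to C_T$ be the blow-up of the node locus $\mathcal N_T=\{X=Y=\tau=0\}$. It is covered by the chart $(X,w=\tau/X)$, where $Y=Xw^2$ and $\tau=Xw$, and the chart $(Y,w'=\tau/Y)$, with $w'=1/w$. So $\widetilde C$ is smooth, and $\tilde\pi:\widetilde C\to T$ is a projective family of nodal curves. The exceptional divisor $\mathbb E$ is $\{X=0\}$, respectively $\{Y=0\}$; it is a bundle of conics over $\mathcal N_T$, so $\mathcal O(-\mathbb E)$ has degree $2$ on its fibers $\mathbb P^1$. Both $\omega_{\tilde\pi}$ and $\beta^*\omega$ are generated by $dX/X=-dw/w$ in the first chart and by $dY/Y$ in the second, so they are equal. Let $K=c_1(\omega_{\tilde\pi})$. The residue trivializes $\omega|_{\mathcal N_T}$ up to sign, so $K|_{\mathbb E}=0$.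

Let $\widetilde{\mathcal L}$ be $\beta^*\rho_*\mathcal L$ modulo torsion. At an R node it is the pullback of a line bundle. At an NS node $\rho_*\mathcal L$ is generated by $x\ell$ and $y\ell$, and $y\ell=(\tau/X)\,x\ell=w\cdot x\ell$. So $\widetilde{\mathcal L}$ is invertible, generated by $x\ell$ and $y\ell$ in the two charts, of degree $1$ on the exceptional fibers. Since $(x\ell)^2=X\,dx/x$ and $(y\ell)^2=Y\,dx/x$, we get $\widetilde{\mathcal L}^2=\omega_{\tilde\pi}(-\mathbb E^{NS})$, where $\mathbb E^{NS}$ is the part of $\mathbb E$ over NS nodes. In the local model, sections on the first chart are spanned by $X^iw^jx\ell=x^{2i+1-j}y^j\ell$, that is, by the monomials $x^{i'}y^{j'}\ell$ with $j'\ge0$ and $i'+j'$ odd and positive; on the second chart the condition is $i'\ge0$ instead. Sections on both are spanned by the monomials with $i',j'\ge0$ and $i'+j'$ odd, so $\beta_*\widetilde{\mathcal L}=\rho_*\mathcal L$. The bundles $\widetilde{\mathcal L}(-k\mathbb E)$ have degree $1+2k$ on exceptional fibers, so their $H^1$ vanishes for $k\ge0$, and $R^1\beta_*\widetilde{\mathcal L}=0$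 by the theorem on formal functions. The same argument with even monomials and degrees $2k$ gives $R\beta_*\mathcal O=\mathcal O$. Hence
\[
R\tilde\pi_*\widetilde{\mathcal L}=R\pi_*\mathcal L,\qquad R\tilde\pi_*\mathcal O=1-\mathcal H_g^\vee,\qquad c_1(\widetilde{\mathcal L})=\tfrac12(K-\mathbb E^{NS}).
\]

\emph{The relative Todd class.} Write $\operatorname{td}(z)=z/(1-e^{-z})$. Let $i:\Sigma\to\widetilde C$ be the singular locus of $\tilde\pi$, locally $\{X=w=0\}$, smooth of codimension $2$ and contained in $\mathbb E$. In $K$-theory, $T_{\widetilde C}-\tilde\pi^*T_T$ is the dual of $\Omega_{\tilde\pi}$, and there is an exact sequence $0\to\Omega_{\tilde\pi}\to\omega_{\tilde\pi}\to i_*M\to0$ with $M=\omega_{\tilde\pi}|_\Sigma$, $c_1(M)=0$. So $\operatorname{Td}(\tilde\pi)=\operatorname{td}(-K)\cdot\operatorname{td}((i_*M)^\vee)^{-1}$. Let $u_1,u_2$ be the Chern roots of the normal bundle of $\Sigma$. Riemann--Roch for $i$ gives $\operatorname{ch}(i_*M)=i_*(\chi/u_1u_2)$ with $\chi=(1-e^{-u_1})(1-e^{-u_2})$. The class $\operatorname{td}(\mathcal E^\vee)^{-1}$ is $\exp\sum_{d\ge1}\mu_d\operatorname{ch}_d(\mathcal E)$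 with universal constants $\mu_d$. Put $\upsilon=\sum\mu_d\chi_d$. Since $i_*\alpha\cdot i_*\alpha'=i_*(u_1u_2\,\alpha\alpha')$, we have $\exp i_*(\upsilon/u_1u_2)=1+i_*\big((e^\upsilon-1)/u_1u_2\big)$. Now $e^\upsilon$ is the value of $\operatorname{td}(\mathcal E^\vee)^{-1}$ on the formal character $\chi=1-e^{-u_1}-e^{-u_2}+e^{-u_1-u_2}$, namely $\operatorname{td}(u_1)\operatorname{td}(u_2)/\operatorname{td}(u_1+u_2)$. Using $\frac{1-z_1z_2}{(1-z_1)(1-z_2)}=\frac1{1-z_1}+\frac1{1-z_2}-1$ and $\frac1{1-e^{-u}}=\frac12(1+\coth\frac u2)$, we obtain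
\[
\operatorname{Td}(\tilde\pi)=\frac K{e^K-1}\,\big(1+i_*\Pi(u_1,u_2)\big),\qquad\Pi(u_1,u_2)=\frac{\coth\frac{u_1}2+\coth\frac{u_2}2}{2(u_1+u_2)}-\frac1{u_1u_2}.
\]

\emph{Normal data.} The map $\Sigma\to\mathcal N_T$ is the double cover choosing a branch. After pullback to $\widetilde{\mathcal N}_T$, it consists of two disjoint sections $\Sigma_1=\{w=0\}$ and $\Sigma_2=\{w'=0\}$ of the $\mathbb P^1$-bundle $\mathbb E$. Along $\Sigma_1$, the function $X$ is a coordinate on $\mathcal T_1$, which is the normal line of $\mathbb E$, and $w=\tau/X$ is a coordinate on $\Theta\otimes\mathcal T_1^{-1}$, the tangent line to the fiber of $\mathbb E$. So the normal roots are $(2a,\,b-a)$ and $\mathbb E|_{\Sigma_1}=2a$. Along $\Sigma_2$ they are $(2b,\,a-b)$ and $\mathbb E|_{\Sigma_2}=2b$. The class $\eta=c_1(\mathcal O(\mathbb E)|_{\mathbb E})$ has degree $-2$ on fibers and restricts to $2a$ on $\Sigma_1$, so $\eta=2a-2[\Sigma_2]$, and $[\Sigma_2]^2=(a-b)[\Sigma_2]$. For a power series $\phi$ this gives $\phi(\eta)=\phi(2a)+[\Sigma_2]\frac{\phi(2b)-\phi(2a)}{a-b}$, which pushes forward to $\frac{\phi(2b)-\phi(2a)}{a-b}$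 on $\mathcal N_T$.

\emph{The contributions.} The terms not supported on $\mathbb E$ are the push-forwards of
\[
\frac K{e^K-1}=1-\frac K2+\frac K2F\Big(\frac K2\Big)\quad\text{for }\mathcal O,\qquad\frac{Ke^{K/2}}{e^K-1}=1+\frac K2G\Big(\frac K2\Big)\quad\text{for }\widetilde{\mathcal L}.
\]
In the terms supported on $\mathbb E$ we may set $K=0$. For $\mathcal O$ at all nodes, and for $\widetilde{\mathcal L}$ at R nodes, the contribution on $\mathcal N_T$ is $\Pi(2a,b-a)+\Pi(2b,a-b)$. The terms $\coth\frac{b-a}2$ and $\coth\frac{a-b}2$ cancel, and $\frac1{2a(b-a)}+\frac1{2b(a-b)}=\frac1{2ab}$, so the contribution is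
\[
\frac{\coth a+\coth b}{2(a+b)}-\frac1{2ab}=\mathfrak F .
\]
For $\widetilde{\mathcal L}$ at NS nodes write $e^{-\mathbb E/2}=1+\mathbb E\,\phi(\mathbb E)$ with $\phi(z)=(e^{-z/2}-1)/z$, and note that $c_1(\widetilde{\mathcal L})$ restricts to $-a$ on $\Sigma_1$ and to $-b$ on $\Sigma_2$. The contribution is
\begin{align*}
&\frac{e^{-a}-1}{2a(b-a)}+\frac{e^{-b}-1}{2b(a-b)}+e^{-a}\Pi(2a,b-a)+e^{-b}\Pi(2b,a-b)\\
&\qquad=-\frac1{2ab}+\frac{e^{-a}\coth a+e^{-b}\coth b+(e^{-a}-e^{-b})\coth\frac{b-a}2}{2(a+b)} .
\end{align*}
Since $(e^{-a}-e^{-b})\coth\frac{b-a}2=e^{-a}+e^{-b}$ and $e^{-a}(\coth a+1)=1/\sinh a$, this equals $\mathfrak G$. Altogether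
\begin{align*}
\operatorname{ch}(1-\mathcal H_g^\vee)&=\tilde\pi_*\big(-\tfrac K2+\tfrac K2F(\tfrac K2)\big)+\nu'_*\mathfrak F+\nu_*\mathfrak F,\\
\operatorname{ch}(R\pi_*\mathcal L)&=\tilde\pi_*\big(\tfrac K2G(\tfrac K2)\big)+\nu'_*\mathfrak G+\nu_*\mathfrak F .
\end{align*}
Apart from $\tilde\pi_*(-K/2)$ in degree $0$, all terms on the right have odd degree. This gives the vanishing statements on $S$, and on $\overline{\mathcal M}_{g,n}$ because $\sigma_*\sigma^*=2^{2g-1}$. For $d$ odd, $-\operatorname{ch}_d(\mathcal H_g^\vee)=\operatorname{ch}_d(\mathcal H_g)$, and \eqref{eq:FG} gives $\operatorname{ch}_d(R\pi_*\mathcal L)=(2^{-d}-1)(\operatorname{ch}_d(\mathcal H_g)-R_d)+R_d$.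
\end{proof}

\section{The signed push-forward}\label{sec:cancel}

The classes $R_d$ are supported where the curve has an R node. At such a node the gluing of $\mathcal L$ can be changed by a sign. This changes the parity and leaves the coarse curve fixed, so every term that contains an $R_d$ cancels in the signed push-forward.

\begin{proposition}\label{prop:signed}
$\sigma_*\big(\operatorname{sgn}\cdot c_{2t}(-R\pi_*\mathcal L)\big)=2^{g-1}\Lambda(2t)\Lambda(-t)$.
\end{proposition}

\begin{proof}
For any $K$-class, $\log c_u(\mathcal E)=\sum_{d\ge1}(-1)^{d-1}(d-1)!\,u^d\operatorname{ch}_d(\mathcal E)$. By Proposition~\ref{prop:GRR},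
\[
\log c_{2t}(-R\pi_*\mathcal L)=\sum_{d\text{ odd}}(d-1)!\big((2t)^d-t^d\big)\operatorname{ch}_d(\mathcal H_g)+\Xi=\log\Lambda(2t)+\log\Lambda(-t)+\Xi,
\]
where $\Xi$ is a linear combination of the $R_d$ with coefficients in $t\mathbb Q[t]$; the second equality uses the vanishing of the even Chern characters of $\mathcal H_g$. By the projection formula it suffices to show that $\sigma_*(\operatorname{sgn})=2^{g-1}$ and that $\sigma_*(\operatorname{sgn}\cdot R_{d_1}\cdots R_{d_m})=0$ for $m\ge1$. The first is the count $\frac12\big(2^{g-1}(2^g+1)-2^{g-1}(2^g-1)\big)=2^{g-1}$ over a smooth curve.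

\emph{The involution.} Over $\mathcal N^R$ let $\varpi:\widehat C\to C$ be the normalization of the coarse universal curve along the universal node $\mathfrak n$, with branch points $o_1,o_2$ (ordered \'etale locally). Let $M_{\mathfrak n}\subset\varpi_*\mathcal O$ be the subsheaf of functions with $f|_{o_2}=-f|_{o_1}$. The condition does not depend on the order of the branches. The sheaf $M_{\mathfrak n}$ is invertible: away from $\mathfrak n$ it is $\mathcal O$, and near $\mathfrak n$ it is generated by the function equal to $1$ on one branch and $-1$ on the other. It is compatible with base change, and multiplication gives $M_{\mathfrak n}^2\cong\mathcal O$. So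
\[
\iota(\mathcal C,\mathcal L,\varphi,\mathfrak n)=(\mathcal C,\mathcal L\otimes\rho^*M_{\mathfrak n},\varphi,\mathfrak n)
\]
defines an automorphism of $\mathcal N^R$ with $\iota^2\cong\mathrm{id}$. It preserves the types of all nodes, because $\rho^*M_{\mathfrak n}$ carries trivial stabilizer actions, and $\sigma\nu\iota=\sigma\nu$.

\emph{$\iota$ reverses the parity.} Fix a point of $\mathcal N^R$, put $\mathcal L'=\mathcal L\otimes\rho^*M_{\mathfrak n}$, and let $\widehat{\mathcal L}=\varpi^*\rho_*\mathcal L=\varpi^*\rho_*\mathcal L'$ on $\widehat C$. The sequence $0\to\rho_*\mathcal L\to\varpi_*\widehat{\mathcal L}\to\mathbb C_{\mathfrak n}\to0$ gives $\chi(\widehat{\mathcal L})=1$. The product maps $\widehat{\mathcal L}\otimes\widehat{\mathcal L}$ to $\omega_{\widehat C}(o_1+o_2)$, and the local argument of Lemma~\ref{lem:serre} gives $\mathcal Hom(\widehat{\mathcal L},\omega_{\widehat C})=\widehat{\mathcal L}(-o_1-o_2)$. So $h^1(\widehat{\mathcal L})=h^0(\widehat{\mathcal L}(-o_1-o_2))=:h_0$ and $h^0(\widehat{\mathcal L})=h_0+1$. The evaluation map $H^0(\widehat{\mathcal L})\to\widehat{\mathcal L}|_{o_1}\oplus\widehat{\mathcal L}|_{o_2}$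 has kernel of dimension $h_0$, hence a one-dimensional image. If $\psi$ has values $(c_1\ell,c_2\ell)$, then $\psi^2$ has residues $\frac12c_1^2$ at $o_1$ and $-\frac12c_2^2$ at $o_2$, and the residue theorem gives $c_1^2=c_2^2$. So the image is one of the two lines $c_1=c_2$ and $c_1=-c_2$. These are the gluing conditions defining $H^0(\mathcal L)$ and $H^0(\mathcal L')$ inside $H^0(\widehat{\mathcal L})$. Hence $\{h^0(\mathcal L),h^0(\mathcal L')\}=\{h_0,h_0+1\}$, and $\iota^*\nu^*\operatorname{sgn}=-\nu^*\operatorname{sgn}$.

\emph{Invariance of $\alpha_d$ and $\nu^*R_d$.} Let $\mathcal D$ be the smooth stack of pairs of a point of $\overline{\mathcal M}_{g,n}$ and a node, and $\mathsf c:\mathcal N^R\to\mathcal D$ the map $(\mathcal C,\mathcal L,\mathfrak n)\mapsto(C,\mathfrak n)$. The classes $a,b$ are defined by the coarse curve, so $\alpha_d$ and $c_1(\Theta)=a+b$ are pulled back along $\mathsf c$. As $\mathsf c\,\iota=\mathsf c$, they are $\iota$-invariant. The class $\nu^*R_d$ needs more care, because whether a second node is of type R depends on $\mathcal L$, so this class is not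 visibly pulled back from $\mathcal D$. We have $\mathcal N^R\times_S\mathcal N^R=\Delta\sqcup\mathcal N^{(2)}$, where the diagonal $\Delta\cong\mathcal N^R$ is open and closed since $\nu$ is unramified and separated, and $\mathcal N^{(2)}$ is the stack of ordered pairs $(\mathfrak n,\mathfrak n')$ of distinct R nodes, with projections $\mathrm{pr}_1,\mathrm{pr}_2$. \'Etale locally on $S$ the branches $\{\tau_e=0\}$ are distinct coordinate hyperplanes. So the intersection is transversal along $\mathcal N^{(2)}$ and has excess bundle $\Theta$ along $\Delta$: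
\[
\nu^*\nu_*\gamma=c_1(\Theta)\gamma+\mathrm{pr}_{1*}\mathrm{pr}_2^*\gamma .
\]
The automorphism $\iota^{(2)}:(\mathcal C,\mathcal L,\mathfrak n,\mathfrak n')\mapsto(\mathcal C,\mathcal L\otimes\rho^*M_{\mathfrak n},\mathfrak n,\mathfrak n')$ of $\mathcal N^{(2)}$ is well defined because types are preserved, and it satisfies $\mathrm{pr}_1\iota^{(2)}=\iota\,\mathrm{pr}_1$ and $\mathsf c\,\mathrm{pr}_2\,\iota^{(2)}=\mathsf c\,\mathrm{pr}_2$. Therefore $\iota^*\mathrm{pr}_{1*}\mathrm{pr}_2^*\alpha_d=\mathrm{pr}_{1*}\iota^{(2)*}\mathrm{pr}_2^*\alpha_d=\mathrm{pr}_{1*}\mathrm{pr}_2^*\alpha_d$, and $\nu^*R_d$ is $\iota$-invariant.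

\emph{Vanishing.} By the projection formula, $\operatorname{sgn}\cdot R_{d_1}\cdots R_{d_m}=\nu_*\gamma$ with $\gamma=\nu^*\operatorname{sgn}\cdot\,\alpha_{d_1}\prod_{j\ge2}\nu^*R_{d_j}$, and $\iota^*\gamma=-\gamma$. Since $\sigma\nu\iota=\sigma\nu$ and $\iota_*\iota^*=\mathrm{id}$, we get $(\sigma\nu)_*\gamma=(\sigma\nu)_*\iota_*\iota^*\gamma=(\sigma\nu)_*\iota^*\gamma=-(\sigma\nu)_*\gamma$, so $(\sigma\nu)_*\gamma=0$.
\end{proof}

\begin{example}[the sign is needed]\label{ex:sign}
Return to $\overline{\mathcal M}_{1,1}$ and the notation of Section~\ref{sec:M11}. Proposition~\ref{prop:GRR} gives $\operatorname{ch}_1(R\pi_*\mathcal L)=-\frac12\lambda+\frac32R_1$ with $R_1=\frac16\nu_*[\mathcal N^R]$. The left side is $0$ on $S^+$ and $c_1(A_0)-c_1(A_0^\vee)=\lambda$ on $S^-$, so $R_1=\lambda/3$ on $S^+$ and $R_1=\lambda$ on $S^-$. Both push forward to $\lambda_1/2$, as the involution predicts, and this class is nonzero since $\mathcal N^R\neq\emptyset$. Without the sign the two terms add up: $\sigma_*c_{2t}(-R\pi_*\mathcal L)=\frac32+\frac12(1-2t\lambda_1)=2-t\lambda_1$, whereas $\deg\sigma\cdot\Lambda(2t)\Lambda(-t)=2+2t\lambda_1$.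
\end{example}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{Identity (I)}
By Proposition~\ref{prop:dim}, the formula of Proposition~\ref{prop:quadric} holds. Using \eqref{eq:sq}, that formula with $u=2t$, Proposition~\ref{prop:signed} and $\deg\sigma=2^{2g-1}$,
\begin{equation}\label{eq:LZ}
\begin{aligned}
\sum_kt^kp_*\big(\xi^k\cdot2\,\mathrm{sq}_*[Z]^\pm\big)&=\sigma_*\Big(\operatorname{sgn}\cdot2\sum_k(2t)^kq_*(h^k[Z])\Big)\\
&=\sigma_*\big(\operatorname{sgn}\cdot c_{2t}(-R\pi_*\mathcal L)\big)-\sigma_*(1)=L_g(t).
\end{aligned}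
\end{equation}
By Proposition~\ref{prop:push}, the relation $p\,\hat\zeta_\Gamma=\zeta_\Gamma\,p_\Gamma$ and Lemma~\ref{lem:product}, the left side is the right side of \eqref{eq:I}.

\subsection{Identity (II)}
Substitute \eqref{eq:I} at every vertex of the right side of \eqref{eq:II}. It becomes
\begin{equation}\label{eq:double}
\sum_\Gamma\frac1{|\operatorname{Aut}\Gamma|}\sum_{(\Gamma_v)}\frac{\mathsf w(\Gamma,(\Gamma_v))}{\prod_v|\operatorname{Aut}\Gamma_v|},
\end{equation}
where $\Gamma_v$ runs over $\mathrm{Tree}_{g(v),n(v)}$, with legs labeled by the half-edges and legs at $v$, and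
\[
\mathsf w(\Gamma,(\Gamma_v))=(-t)^{|E(\Gamma)|}\,t^{\sum_v|E(\Gamma_v)|}\;\zeta_{\Gamma*}\Big(\prod_v\zeta_{\Gamma_v}\Big)_*\Big(\bigotimes_{v'}s_{g(v')}(t)\Big),
\]
with $v'$ running over the vertices of all $\Gamma_v$. A tree with a tree inserted at each vertex is the same as a tree with a distinguished set of edges. To keep track of automorphisms, we use that for a groupoid with finitely many isomorphism classes, finite automorphism groups and an invariant weight $\mathsf w$, the mass $\sum_{[z]}\mathsf w(z)/|\operatorname{Aut}z|$ is preserved by equivalences.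

Let $\mathcal G_1$ be the groupoid of tuples $(\Gamma,(\Gamma_v)_v)$; a morphism is an isomorphism $\Gamma\to\widetilde\Gamma$ with isomorphisms of the inserted trees that match legs accordingly. For fixed $\Gamma$, the group $\operatorname{Aut}\Gamma$ acts on the finite set of tuples of isomorphism classes $(\Gamma_v)$. The orbits are the isomorphism classes of objects over $\Gamma$, and the automorphism group of an object is an extension of the stabilizer $H$ by $\prod_v\operatorname{Aut}\Gamma_v$. An orbit has $|\operatorname{Aut}\Gamma|/|H|$ elements, so \eqref{eq:double} is the mass of $\mathcal G_1$.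

Let $\mathcal G_2$ be the groupoid of pairs $(\Gamma',I)$ with $\Gamma'\in\mathrm{Tree}_{g,n}$ and $I\subset E(\Gamma')$. Inserting each $\Gamma_v$ at $v$ and putting $I=E(\Gamma)$ defines a functor $\mathcal G_1\to\mathcal G_2$; the result $\Gamma'$ is a tree whose vertices are those of the $\Gamma_v$, with the same genera and valences. Conversely, cutting $\Gamma'$ along $I$ gives the $\Gamma_v$, and contracting $E(\Gamma')\setminus I$ gives $\Gamma$. A vertex of $\Gamma$ has genus $\ge1$, and if its genus is $1$ it is a single vertex of $\Gamma'$, so it is stable. An isomorphism of pairs permutes the pieces obtained by cutting and is determined by the induced isomorphisms of $\Gamma$ and the $\Gamma_v$. So the functor is an equivalence. Since $\zeta_\Gamma\circ\prod_v\zeta_{\Gamma_v}=\zeta_{\Gamma'}$, the weight becomes $(-1)^{|I|}t^{|E(\Gamma')|}\zeta_{\Gamma'*}(\bigotimes s)$. The orbit count for $\operatorname{Aut}\Gamma'$ acting on subsets of $E(\Gamma')$ shows that the mass of $\mathcal G_2$ is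
\[
\sum_{\Gamma'}\frac{t^{|E(\Gamma')|}}{|\operatorname{Aut}\Gamma'|}\Big(\sum_{I\subset E(\Gamma')}(-1)^{|I|}\Big)\zeta_{\Gamma'*}\Big(\bigotimes_vs_{g(v)}(t)\Big).
\]
The inner sum is $(1-1)^{|E(\Gamma')|}$, which vanishes unless $\Gamma'$ has no edge. What remains is $s_g(t)$. This proves \eqref{eq:II} and Theorem~\ref{thm:main}. \qed

\section{The classes in $\mathbb P\mathcal H_g$}\label{sec:class}

The identities lift from $\overline{\mathcal M}_{g,n}$ to $\mathbb P\mathcal H_g$, and they have an unsigned form in which the Hodge expression is replaced by Chern classes of the spin bundle, as Example~\ref{ex:sign} requires. We keep the notation $\hat\zeta_\Gamma$, $[P_\Gamma]^\pm$ of Section~\ref{sec:push}; all sums run over $\Gamma\in\mathrm{Tree}_{g,n}$, and $[t^i]$ denotes the coefficient of $t^i$.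

\begin{theorem}\label{thm:class}
Let $g\ge1$ and $2g-2+n>0$.
\begin{enumerate}
\item[(a)] In $A^{g-1}(\mathbb P\mathcal H_g)$,
\[
\sum_\Gamma\frac1{|\operatorname{Aut}\Gamma|}\hat\zeta_{\Gamma*}[P_\Gamma]^\pm=2^{g-1}\sum_{i=0}^{g-1}(2^i-2^g)\,\lambda_i\,\xi^{g-1-i}.
\]
\item[(b)] Let
\[
D_g(t)=\sum_\Gamma\frac{(-t)^{|E|}}{|\operatorname{Aut}\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_v2^{g(v)-1}\big(\Lambda(2t)-2^{g(v)}\Lambda(t)\big)\Big).
\]
Then $[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm=\sum_{i=0}^{g-1}\xi^{g-1-i}\,[t^i]D_g(t)$, and $[t^i]D_g(t)=0$ for all $i\ge g$.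
\item[(c)] Let $\mathsf C_g(t)=\sigma_*c_{2t}(-R\pi_*\mathcal L)$ and $s_g^{\mathrm{tot}}(t)=\sum_kt^kp_*\big(\xi^k[\mathbb P\overline{\mathcal{SQ}}_{g,n}]\big)$, where $[\mathbb P\overline{\mathcal{SQ}}_{g,n}]=[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,+}]+[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,-}]$. Then
\begin{align*}
\mathsf C_g(t)-2^{g-1}&=\sum_\Gamma\frac{t^{|E|}}{|\operatorname{Aut}\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_vs^{\mathrm{tot}}_{g(v)}(t)\Big),\\
s_g^{\mathrm{tot}}(t)&=\sum_\Gamma\frac{(-t)^{|E|}}{|\operatorname{Aut}\Gamma|}\zeta_{\Gamma*}\Big(\bigotimes_v\big(\mathsf C_{g(v)}(t)-2^{g(v)-1}\big)\Big),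
\end{align*}
and the series $\sum_kt^kp_*(\xi^k[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,+}])$ and $\sum_kt^kp_*(\xi^k[\mathbb P\overline{\mathcal{SQ}}{}_{g,n}^{\,-}])$ equal $\frac12(s_g^{\mathrm{tot}}+s_g)$ and $\frac12(s_g^{\mathrm{tot}}-s_g)$, respectively.
\end{enumerate}
\end{theorem}

\begin{proof}
Write $\alpha\in A^{g-1}(\mathbb P\mathcal H_g)$ uniquely as $\sum_{i=0}^{g-1}\alpha_i\xi^{g-1-i}$ with $\alpha_i\in A^i(\overline{\mathcal M}_{g,n})$. By \eqref{eq:segre},
\begin{equation}\label{eq:recover}
\Lambda(t)\sum_kt^kp_*(\xi^k\alpha)=\sum_{i=0}^{g-1}\alpha_it^i .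
\end{equation}
So the left side determines $\alpha$ and has degree at most $g-1$ in $t$. Since the even Chern characters of $\mathcal H_g$ vanish in positive degree, $\log\Lambda(t)$ is odd in $t$, so $\Lambda(t)\Lambda(-t)=1$ and
\begin{equation}\label{eq:LL}
\Lambda(t)L_g(t)=2^{g-1}\big(\Lambda(2t)-2^g\Lambda(t)\big).
\end{equation}

(a) By Proposition~\ref{prop:push} the left side is $\alpha=2\,\mathrm{sq}_*[Z]^\pm$, of codimension $g-1$. By \eqref{eq:LZ}, \eqref{eq:recover} and \eqref{eq:LL}, $\alpha_i=2^{g-1}(2^i-2^g)\lambda_i$.

(b) For $\alpha=[\mathbb P\overline{\mathcal{SQ}}_{g,n}]^\pm$, \eqref{eq:recover} reads $\sum_i\alpha_it^i=\Lambda(t)s_g(t)$. Insert \eqref{eq:II}. Since $\zeta_\Gamma^*\Lambda(t)=\bigotimes_v\Lambda(t)$ for a tree, the projection formula and \eqref{eq:LL} at each vertex give $\Lambda(t)s_g(t)=D_g(t)$.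

(c) In the proofs of Proposition~\ref{prop:push} and Lemma~\ref{lem:product} the signs enter only as weights of components, so both hold with all weights equal to $1$. Without the factor $\operatorname{sgn}$, the computation \eqref{eq:LZ} gives $\sigma_*c_{2t}(-R\pi_*\mathcal L)-\sigma_*(\operatorname{sgn})=\mathsf C_g(t)-2^{g-1}$. This is the first identity. The inversion in Section~\ref{sec:proof} uses nothing about $s_g$ and $L_g$ except \eqref{eq:I} and invariance under relabeling, so the second follows. The last claim is the definition of $s_g^{\mathrm{tot}}$ and $s_g$.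
\end{proof}

\begin{example}
Let $g=2$, $n=0$, let $\Gamma$ be the tree of Example~\ref{ex:g2}, and put $\delta_1=\frac12\zeta_{\Gamma*}1$. The cone $\mathcal{SQ}_{2,0}$ consists of the differentials with a double zero, and it is odd, since $h^0(\mathcal O(y))=1$ for a point $y$. In genus one $\Lambda(2t)-2\Lambda(t)=-1$, so
\[
D_2(t)=2\big(\Lambda(2t)-4\Lambda(t)\big)-t\delta_1=-6-t(4\lambda_1+\delta_1).
\]
By (b), the closure in $\mathbb P\mathcal H_2$ of the locus of differentials with a double zero has class $6\xi+4\lambda_1+\delta_1$. The coefficient $6=2^{1}(2^2-1)$ is the number of odd theta characteristics.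
\end{example}

\begin{thebibliography}{9}

\bibitem{Chiodo}
Chiodo, \emph{Stable twisted curves and their $r$-spin structures}, Ann. Inst. Fourier 58 (2008).

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{TR}
\emph{Tautological relations and double ramification cycles with spin parity},
\texttt{https://scholarlypublications.\allowbreak universiteitleiden.nl/\allowbreak access/\allowbreak item\%3A4285028/\allowbreak download}

\end{thebibliography}
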